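# Biperfect Hopf algebras from factorizations that overlap in a Klein four-group

## One-dimensional representations of $\mathbb C[S_3]$ and of its dual

All Hopf algebras in these notes are finite-dimensional and semisimple over $\mathbb C$. A 1-dimensional representation of $H$ is an algebra homomorphism $H\to\mathbb C$. There is always a trivial one, the counit $\varepsilon$.

Start with the group algebra $H=\mathbb C[S_3]$, with $\Delta(g)=g\otimes g$. An algebra homomorphism $H\to\mathbb C$ is a group homomorphism $S_3\to\mathbb C^*$. There are two: the trivial one and the sign.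

Now the dual. $H^*$ is the algebra of functions on $S_3$ with pointwise product, and its algebra homomorphisms to $\mathbb C$ are the six evaluations. We can find these six inside $H$ itself. A linear map $H^*\to\mathbb C$ is an element $u\in H$, and it is an algebra homomorphism exactly when $u$ is *grouplike*: $\Delta(u)=u\otimes u$ and $\varepsilon(u)=1$. Write $u=\sum_g c_g g$. The equation $\sum_g c_g\,g\otimes g=\sum_{g,h}c_gc_h\,g\otimes h$ says $c_gc_h=0$ for $g\neq h$ and $c_g^2=c_g$, so $u$ is one of the six group elements. The count is 2 on one side and 6 on the other.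

Replace $S_3$ by $A_5$. This group is perfect (equal to its commutator subgroup), so $\mathbb C[A_5]$ has only the trivial 1-dimensional representation. But its dual has 60. The dual Hopf algebra has the same two numbers in the other order, and the tensor product $\mathbb C[A_5]\otimes\mathbb C[A_5]^*$ has 60 on both sides, since an algebra homomorphism on a tensor product is a product of two. A nontrivial group algebra never has both numbers equal to 1.

**Definition.** A Hopf algebra $H\ne\mathbb C$ is *biperfect* if neither $H$ nor $H^*$ has a nontrivial 1-dimensional representation.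

Here is one known construction. An *exact factorization* of a finite group $G$ is $G=AB$ with subgroups $A,B\le G$ and $A\cap B=1$. The bicrossproduct construction, going back to Kac and Takeuchi, turns it into a semisimple Hopf algebra of dimension $|G|$. For the result to be biperfect one needs both factors to be perfect and *self-normalizing*: $N_G(A)=A$, $N_G(B)=B$. (In $S_3$ the subgroup $\langle(12)\rangle$ is self-normalizing but not perfect; the subgroup of order 3 is neither.) The Mathieu group has such a factorization, $M_{24}=L_2(23)\,(2^4A_7)$, where $6072\cdot 40320=244823040=|M_{24}|$. It gives a biperfect Hopf algebra of that dimension. The paper "Regular subgroups of primitive permutation groups" (http://www.ma.ic.ac.uk/~mwl/REGFINAL.PDF) raises the question: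

> Is there a semisimple biperfect Hopf algebra $H$ over $\mathbb C$ with $1<\dim H<|M_{24}|$?

We shall prove that the answer is yes: there is one of dimension $151200=|A_5\times A_7|$ (Theorem 2) and one of dimension $40320=|2^4{:}A_7|$ (Theorem 3). Moreover $40320$ is the least dimension among the *group-theoretical* ones (Theorem 4; the word is defined there).

## Exact factorizations of $A_5\times A_5$ and of $A_7$

The sensible first attempt is to look for a smaller group with an exact factorization into perfect self-normalizing factors. Let us try two groups.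

*The group $A_5\times A_5$.* Proper subgroups of $A_5$ are solvable, so a nontrivial perfect subgroup projects onto $1$ or $A_5$ in each coordinate. By Goursat's lemma, if it is proper, it is one of the two factors or a diagonal $\Delta_\phi=\{(t,\phi(t))\}$ with $\phi\in\mathrm{Aut}(A_5)$. The factors are normal, hence not self-normalizing. So both $A$ and $B$ must be diagonals. Since $60\cdot60=|G|$, exactness asks for $\Delta_\phi\cap\Delta_{\phi'}=1$. But $\Delta_\phi\cap\Delta_{\phi'}\cong C_T(\theta)$, the fixed points of $\theta=\phi'^{-1}\phi$ in $T=A_5$, and this is never trivial: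

**Lemma 1.** Let $T=A_5$ or $T=L_2(7)$. Every $\theta\in\mathrm{Aut}(T)$ has $C_T(\theta)\neq1$.

*Proof.* Both groups have trivial center and $|\mathrm{Out}(T)|=2$. View $T\le\mathrm{Aut}(T)$ as the inner automorphisms. An element $t\in T$ commutes with $\theta$ in $\mathrm{Aut}(T)$ if and only if $\theta(t)=t$. Suppose $C_T(\theta)=1$. Then $C_{\mathrm{Aut}(T)}(\theta)$ meets $T$ trivially, so it embeds in $\mathrm{Out}(T)$ and has order at most 2. It contains $\theta$, so $\theta^2=1$. The map $t\mapsto t^{-1}\theta(t)$ is injective (if $t,u$ have the same image, then $ut^{-1}$ is fixed by $\theta$), hence bijective. For $x=t^{-1}\theta(t)$ we get $\theta(x)=\theta(t)^{-1}t=x^{-1}$. So inversion is an automorphism of $T$, and $T$ is abelian, a contradiction. $\square$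

*The group $A_7$.* By the ATLAS of Finite Groups its maximal subgroups are
$$A_6,\quad L_2(7)\ (\text{two classes}),\quad S_5,\quad (A_4\times3){:}2,\qquad\text{of indices }7,\ 15,\ 15,\ 21,\ 35. \tag{1}$$
So nontrivial proper perfect subgroups have order $60,168$ or $360$. An exact factorization would need two of these numbers with product 2520; but $2520/60=42$, $2520/168=15$, $2520/360=7$.

There is an inexact factorization nearby. Let $L=GL_3(2)$ (which is isomorphic to $L_2(7)$) act on the seven nonzero vectors of $\mathbb F_2^3$, the points of the Fano plane. As $L$ is simple, $L\le A_7$. Label the points $1,\dots,7$ and put $D=\mathrm{Alt}\{1,\dots,5\}\le A_7$. Then $D\cap L$ is the pointwise stabilizer in $L$ of the two points $u,w$ labeled $6,7$. The vectors $u,w$ are independent. Completing them by a third basis vector $x$, the stabilizer consists of the four maps $x\mapsto x+au+bw$ with $a,b\in\mathbb F_2$, a Klein four-group. Hence $|DL|=60\cdot168/4=2520$, and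
$$A_7=DL,\qquad D\cap L\cong 2^2 . \tag{2}$$

Two things are wrong here: the overlap is a Klein four-group rather than $1$, and $D$ is not self-normalizing, since $N_{A_7}(D)\cong S_5$. The first obstruction looks fatal for bicrossproducts. The next section shows that a 2-cocycle removes it.

## How a two-cocycle hides a Klein four-group

A *2-cocycle* $\alpha\in Z^2(A,\mathbb C^*)$ is a function $A\times A\to\mathbb C^*$ with $\alpha(a,a')\alpha(aa',a'')=\alpha(a,a'a'')\alpha(a',a'')$. We take cocycles normalized: $\alpha(1,a)=\alpha(a,1)=1$. The *twisted group algebra* $\mathbb C_\alpha[A]$ has basis $e_a$ ($a\in A$) and product $e_ae_{a'}=\alpha(a,a')e_{aa'}$. Each $e_a$ is invertible, and $\mathbb C_\alpha[A]$ is semisimple (the averaging proof of Maschke's theorem works). Its modules are the projective representations of $A$ with cocycle $\alpha$. Rescaling the $e_a$ changes $\alpha$ by a coboundary, so only the class in $H^2(A,\mathbb C^*)$ matters. A 1-dimensional module exists if and only if this class is trivial. Recall that $H^2(A,\mathbb C^*)$ is the character group of the Schur multiplier of $A$. Also,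 a central extension $\hat A$ of $A$ by $\{1,z\}$ gives a class: choose lifts $\hat a$ and let $e_a$ be the image of $\hat a$ in $\mathbb C[\hat A]/(z+1)$. This quotient is $\mathbb C_\alpha[A]$ with $\alpha$ taking values $\pm1$.

**Definition.** The class of $\psi\in Z^2(K,\mathbb C^*)$ is *nondegenerate* if $\mathbb C_\psi[K]$ is a matrix algebra $M_n(\mathbb C)$. Then $|K|=n^2$.

*Example.* For $K=\{1,x,y,xy\}$ put $e_x=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $e_y=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $e_{xy}=e_xe_y$. These and the identity are linearly independent, and products agree with $K$ up to sign ($e_ye_x=-e_xe_y$). So they span $M_2(\mathbb C)=\mathbb C_\psi[K]$. The untwisted $\mathbb C[K]=\mathbb C^4$ has four simple modules; the twisted algebra has one, as if $K$ were trivial.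

**Lemma 2.** Let $\alpha$ be the class on $A_5$ coming from $SL_2(5)\to A_5$ (via $\{\pm1\}\subset\mathbb C^*$). Its restriction to any Klein four-subgroup $K$ is nondegenerate.

*Proof.* The only involution of $SL_2(5)$ is $z=-1$. So the preimage of $K$ is a group of order 8 with one involution and noncyclic quotient $K$; this is $Q_8$. Now $\mathbb C[Q_8]\cong\mathbb C^4\oplus M_2(\mathbb C)$, where $z$ is $1$ on $\mathbb C^4$ and $-1$ on the last summand. Hence $\mathbb C_\alpha[K]=\mathbb C[Q_8]/(z+1)\cong M_2(\mathbb C)$. $\square$

**Theorem 1.** Let $G$ be a finite group, $A,B\le G$, $\alpha\in Z^2(A,\mathbb C^*)$, $\beta\in Z^2(B,\mathbb C^*)$, $K=A\cap B$, such that $G=AB$ and $\alpha|_K\beta|_K^{-1}$ is nondegenerate. Then there is a semisimple Hopf algebra $H$ with $\dim H=|G|$, described in the next two sections. If $A,B$ are perfect and self-normalizing in $G$, then $H$ is biperfect.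

(The degenerate case $G=1$, $H=\mathbb C$, is excluded from the word "biperfect.") With $K=1$ and $\alpha=\beta=1$ the hypothesis is an exact factorization. At the other extreme, $G=A=B=K$ a Klein four-group, $\alpha$ nondegenerate and $\beta=1$ is allowed; here $\dim H=4$. The overlap is not penalized: the dimension is $|G|$, not $|A||B|$.

## Bimodules over twisted group algebras in $\mathrm{Vec}_G$

$\mathrm{Vec}_G$ is the category of finite-dimensional $G$-graded vector spaces, with $(X\otimes Y)_g=\bigoplus_{hk=g}X_h\otimes Y_k$. Put
$$R=\mathbb C_\alpha[A]=\bigoplus_{a\in A}\mathbb Ce_a,\qquad S=\mathbb C_\beta[B]=\bigoplus_{b\in B}\mathbb Cf_b ,$$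
with $e_a$ in degree $a$ and $f_b$ in degree $b$. These are algebras in $\mathrm{Vec}_G$. An $(R,S)$-bimodule is a graded space $X$ with commuting associative actions of $R$ on the left and of $S$ on the right, so $e_aX_h=X_{ah}$ and $X_hf_b=X_{hb}$. Every bimodule is the direct sum of its parts supported on the double cosets $AgB$.

**Lemma 3.** For $g\in G$ put $A_g=A\cap gBg^{-1}$. The functor $X\mapsto X_g$ is an equivalence from $(R,S)$-bimodules supported on $AgB$ to modules over $\mathbb C_{\psi_g}[A_g]$, where
$$\psi_g(a,a')=\alpha(a,a')\,\beta(g^{-1}ag,g^{-1}a'g)^{-1}. \tag{3}$$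
Moreover $\dim X=\dfrac{|A||B|}{|A_g|}\dim X_g$.

*Proof.* For $(a,b)\in A\times B$ put $L_{(a,b)}x=e_axf_b^{-1}$. Since $(f_bf_{b'})^{-1}=f_{b'}^{-1}f_b^{-1}$, we get $L_{(a,b)}L_{(a',b')}=\alpha(a,a')\beta(b,b')^{-1}L_{(aa',bb')}$. So a bimodule is a module over the twisted group algebra $\mathbb C_\mu[A\times B]$ with $\mu=\alpha\cdot\beta^{-1}$, and $L_{(a,b)}X_h=X_{ahb^{-1}}$. That is, it is graded by the $A\times B$-set $G$ with action $(a,b)\cdot h=ahb^{-1}$. The orbit of $g$ is $AgB$. The stabilizer of $g$ is $\{(a,g^{-1}ag):a\in A_g\}$. It acts on $X_g$ by $T_a(x)=e_axf_{g^{-1}ag}^{-1}$, with $T_aT_{a'}=\psi_g(a,a')T_{aa'}$.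

If $X$ is supported on $AgB$, the natural map $\mathbb C_\mu[A\times B]\otimes_{\mathbb C_\mu[\mathrm{Stab}]}X_g\to X$ is surjective, because the translates of $X_g$ fill $X$. Both sides have dimension $|AgB|\dim X_g$, so it is an isomorphism. Conversely, inducing a $\mathbb C_{\psi_g}[A_g]$-module gives a graded module supported on the orbit whose component in degree $g$ is the given module. So induction is inverse to $X\mapsto X_g$. Finally $|AgB|=|A||B|/|A_g|$. $\square$

The same lemma with $(B,\beta)=(A,\alpha)$ describes $R$-bimodules, and with $A$ replaced by $B$ it describes $S$-bimodules. For example, for $R$-bimodules and $g=1$ we get $A_1=A$ and $\psi_1=1$.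

We also need dimensions of tensor products over $R$. A graded right $R$-module $X$ is free: if $t$ runs over representatives of the cosets $tA$, then $X\cong\bigoplus_tX_t\otimes R$, because each $e_a$ maps $X_t$ bijectively to $X_{ta}$. Hence for a left $R$-module $Y$
$$\dim(X\otimes_RY)=\frac{\dim X\cdot\dim Y}{|A|}. \tag{4}$$

## A Hopf algebra of dimension $|G|$: proof of Theorem 1

Recall the words. A *fusion category* is a semisimple rigid $\mathbb C$-linear tensor category with finitely many simple objects and simple unit. An example is $\mathrm{Rep}\,H$; another is $\mathrm{Vec}_G$. A *fiber functor* is an exact faithful tensor functor to $\mathrm{Vec}$. Tannaka reconstruction (EGNO, *Tensor Categories*, AMS 2015, Theorem 5.3.12) says that for a fiber functor $F$ on a fusion category $\mathcal D$, the algebra $H=\mathrm{End}(F)$ is a finite-dimensional Hopf algebra with $\mathrm{Rep}\,H\simeq\mathcal D$. A *module category* over $\mathcal C$ is a category on which $\mathcal C$ acts by tensoring. For instance $\mathrm{Mod}_R$, the right $R$-modules in $\mathrm{Vec}_G$, is acted on from the left by $\mathrm{Vec}_G$.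 We write $\mathrm{Fun}_{\mathcal C}(\mathcal M,\mathcal M')$ for module functors.

Put $\mathcal C=\mathrm{Vec}_G$, $\mathcal D=\mathrm{Bimod}_{\mathcal C}(R)$, $\mathcal D'=\mathrm{Bimod}_{\mathcal C}(S)$, $\mathcal N=\mathrm{Bimod}_{\mathcal C}(R,S)$.

**Step 1: $\mathcal D$ is a fusion category.** The tensor product is $\otimes_R$ and the unit is $R$. The algebra $R$ is separable: $p=\frac1{|A|}\sum_ae_a\otimes e_a^{-1}$ is homogeneous of degree 1, multiplies to $1$, and satisfies $e_cp=pe_c$. Indeed with $u=e_ce_a$ we have $e_ce_a\otimes e_a^{-1}=u\otimes u^{-1}e_c$, and $u\otimes u^{-1}=e_{ca}\otimes e_{ca}^{-1}$ because $u$ is a multiple of $e_{ca}$. The same holds for $S$. By Theorem 2.15 of ENO, *On fusion categories* (Ann. of Math. 2005), together with EGNO, Proposition 7.11.1, $\mathcal D$ is fusion. The unit is simple because $R_1$ is 1-dimensional, using Lemma 3.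

**Step 2: the fiber functor.** This step uses both hypotheses. Since $G=AB$, there is one double coset $A1B$. Its stabilizer is $A_1=K$, with $\psi_1=\alpha|_K\beta|_K^{-1}$, and $\mathbb C_{\psi_1}[K]$ is a matrix algebra. By Lemma 3, $\mathcal N$ has exactly one simple object $E$, so $\mathcal N\simeq\mathrm{Vec}$. The category $\mathcal D$ acts on $\mathcal N$ by $X\otimes_R-$. An endofunctor of $\mathrm{Vec}$ is tensoring by a vector space, so we get a tensor functor
$$F:\mathcal D\to\mathrm{End}(\mathcal N)\simeq\mathrm{Vec},\qquad X\otimes_RE\cong F(X)\otimes E .$$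
By (4), $\dim F(X)\dim E=\dim X\dim E/|A|$, so $\dim F(X)=\dim X/|A|$. If $X$ corresponds to the double coset $AgA$ and the module $\pi$ of $\mathbb C_{\psi_g}[A\cap gAg^{-1}]$, Lemma 3 gives
$$\dim F(X)=|A:A\cap gAg^{-1}|\cdot\dim\pi. \tag{5}$$
So $F$ kills no nonzero object. It is additive on a semisimple category, hence exact, and therefore faithful.

**Step 3: $H$ and its dimension.** Put $H=\mathrm{End}(F)$. It is semisimple because $\mathcal D\simeq\mathrm{Rep}\,H$ is. Write $A_g=A\cap gAg^{-1}$. The squares of the dimensions of the simple modules of $\mathbb C_{\psi_g}[A_g]$ add up to $|A_g|$, so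
$$\dim H=\sum_{X}(\dim F(X))^2=\sum_{AgA}|A:A_g|^2|A_g|=\sum_{AgA}|AgA|=|G|. \tag{6}$$

**Step 4: 1-dimensional representations of $H$.** By (5) these are pairs $(AgA,\pi)$ with $g\in N_G(A)$ and $\dim\pi=1$. If $N_G(A)=A$, we may take $g=1$. Then $\psi_1=1$ and $\pi$ is a character $A\to\mathbb C^*$. If $A$ is perfect, it is trivial, and only the unit object $X=R$ occurs.

**Step 5: grouplikes as invertible module functors.** The purpose is to describe the 1-dimensional representations of $H^*$. They are the grouplike elements of $H$, that is, natural automorphisms $u$ of $F$ with $u_{X\otimes Y}=u_X\otimes u_Y$, or $\mathrm{Aut}_\otimes(F)$. A $\mathcal D$-module structure on the functor $\mathrm{Id}_{\mathcal N}$ is a natural family of automorphisms $s_{X,M}$ of $X\otimes_RM$, compatible with tensor products in $X$. By naturality in $M$ it is determined by $M=E$, where it is an automorphism $u_X\otimes\mathrm{id}$ of $F(X)\otimes E$. Compatibility says exactly $u\in\mathrm{Aut}_\otimes(F)$. Every invertible $\mathcal D$-module endofunctor of $\mathcal N\simeq\mathrm{Vec}$ has underlying functor isomorphic to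 $\mathrm{Id}$. Natural isomorphisms $\mathrm{Id}\to\mathrm{Id}$ are scalars, which commute with everything, so different $u$ give nonisomorphic module functors. Thus $\mathrm{Aut}_\otimes(F)$ is the group of invertible objects of $\mathrm{Fun}_{\mathcal D}(\mathcal N,\mathcal N)$.

**Step 6: these module functors are $S$-bimodules.** By EGNO, Proposition 7.11.1, $\mathcal N=\mathrm{Fun}_{\mathcal C}(\mathrm{Mod}_R,\mathrm{Mod}_S)$, a bimodule $X$ acting by $-\otimes_RX$. By Etingof–Ostrik, *Finite tensor categories* (2004), Theorem 3.31 (also EGNO, Theorem 7.12.16), $\mathcal M'\mapsto\mathrm{Fun}_{\mathcal C}(\mathrm{Mod}_R,\mathcal M')$ is a 2-equivalence from exact $\mathcal C$-module categories to exact $\mathcal D$-module categories. Hence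
$$\mathrm{Fun}_{\mathcal D}(\mathcal N,\mathcal N)\simeq\mathrm{Fun}_{\mathcal C}(\mathrm{Mod}_S,\mathrm{Mod}_S)\simeq\mathcal D'^{\,op}. \tag{7}$$
By (4) for $S$, the function $d(Y)=\dim Y/|B|$ is multiplicative on $\mathcal D'$. By Lemma 3 it takes positive integer values $|B:B\cap gBg^{-1}|\dim\pi$ on simple objects. So an invertible $Y$ has $d(Y)=1$. Exactly as in Step 4, if $B=N_G(B)$ is perfect, only $Y=S$ occurs. So $H^*$ has only the trivial 1-dimensional representation. $\blacksquare$

*Three computations.* Formula (5) counts everything by hand.

1. $G=S_3$, $A=\langle(12)\rangle$, $B$ of order 3, no cocycles. The double cosets of $A$ have sizes 2 and 4; they give dimensions $1,1$ and $2$. Since $B$ is normal, there are $2\cdot3=6$ grouplikes. These are the counts $2$ and $6$ from the first section.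
2. $G=A_5$, $A=A_4$, $B$ of order 5. The double cosets of $A$ have sizes 12 and 48; the dimensions are $1,1,1,3$ and $4,4,4$, and $3+9+48=60$. On the other side $N_G(B)$ has order 10, which gives $2\cdot5=10$ invertible objects. So $H$ has three 1-dimensional representations, because $A$ is not perfect. It has ten grouplikes, because $B$ is neither perfect nor self-normalizing.
3. $G=A_7=DL$ as in (2), with $\alpha$ from Lemma 2 on $A=D$ and $\beta=1$ on $B=L$. The overlap no longer matters: Theorem 1 gives a Hopf algebra of dimension 2520. Now $N_{A_7}(D)/D$ has order 2. For $s$ in the nontrivial coset, $\psi_s$ is $\alpha$ divided by a conjugate of $\alpha$; its class is trivial, since $H^2(A_5,\mathbb C^*)\cong\mathbb Z/2$ has no nontrivial automorphism. So $H$ has exactly two 1-dimensional representations, one for each coset.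

The third example isolates the remaining obstruction: $D\cong A_5$ must be made self-normalizing. There are two ways to do it, which give Theorems 2 and 3.

## The diagonal in $A_5\times A_7$: dimension $151200$

**Theorem 2.** There is a semisimple biperfect Hopf algebra of dimension $151200$.

*Proof.* The idea is to replace $D\le A_7$ by a diagonal, whose normalizer is controlled by a centralizer. Keep $D$ and $L$ from (2).

**Step 1: $N_{A_7}(L)=L$.** Let $p\neq q$ be points of the Fano plane, say $p=u$, $q=w$. The four maps $x\mapsto x+au+bw$ fix $u,w,u+w$ and move the other four points transitively. So the line through $p,q$ is the fixed point set of $L_{p,q}$. A permutation normalizing $L$ carries $L_{p,q}$ to another such stabilizer, hence lines to lines. It preserves the relation $u+w=u'$ between points, so it is linear and lies in $L$.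

**Step 2: $C_{A_7}(D)=1$.** A permutation centralizing $D$ preserves the fixed point set $\{6,7\}$ of $D$. It acts on $\{1,\dots,5\}$ as an element of $C_{S_5}(A_5)=1$. So it is $1$ or $(67)$, and $(67)$ is odd.

**Step 3: the data.** Let $G=D\times A_7$, $A=\{(d,d):d\in D\}\cong A_5$, $B=D\times L$. Both $A$ and $B$ are perfect. We check the hypotheses of Theorem 1.

* $G=AB$: for $(x,y)\in G$ write $y=dl$ with $d\in D$, $l\in L$, by (2). Then $(x,y)=(d,d)(d^{-1}x,l)$.
* $K=A\cap B=\{(d,d):d\in D\cap L\}$ is a Klein four-group.
* $N_G(B)=D\times N_{A_7}(L)=B$ by Step 1.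
* $N_G(A)=A$: if $(x,y)$ normalizes $A$, then $xdx^{-1}=ydy^{-1}$ for all $d\in D$. So $x^{-1}y\in C_{A_7}(D)=1$ and $(x,y)=(x,x)\in A$.

Take $\alpha$ as in Lemma 2 on $A\cong A_5$ and $\beta=1$. Then $\alpha|_K$ is nondegenerate, and Theorem 1 gives a semisimple biperfect Hopf algebra of dimension $60\cdot2520=151200<244823040$. $\blacksquare$

## A twisted complement in $2^4{:}A_7$: dimension $40320$

**Theorem 3.** There is a semisimple biperfect Hopf algebra of dimension $40320$.

The second way keeps $A_7$ and adds a module. Let $A_7<A_8\cong GL_4(2)$ act on $V=\mathbb F_2^4$, and let $G=V\rtimes A_7$, of order $16\cdot2520=40320$. The obvious copy $\{(0,d)\}$ of $D$ is normalized by the obvious copy of $S_5$, so nothing is gained. But complements of $V$ in $V\rtimes D$ are classified up to $V$-conjugacy by $H^1(D,V)$, and the outer element of $S_5$ acts on that group. If it moves a class, the complement of that class is not normalized by it. To carry this out we need to know $V$ as a $D$-module.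

**Lemma 4.** Let $D\cong A_5$ act nontrivially on a 4-dimensional $\mathbb F_2$-space $V$, such that elements of order 3 fix no nonzero vector. Then $V$ is the natural module $\mathbb F_4^2$ of $SL_2(4)\cong A_5$, viewed over $\mathbb F_2$. Consequently $\mathrm{End}_D(V)=\mathbb F_4$, $D$ acts as $SL_2(4)$ and is transitive on the 15 nonzero vectors with Klein four-groups as stabilizers, and $C_V(D)=0$.

*Proof.* We first list the irreducible $\mathbb F_2[A_5]$-modules. Let $N$ be the natural module and $E_5\subset\mathbb F_2^5$ the even-weight submodule, both of dimension 4. The multiplicative order of $2$ modulo $5$ is $4$, so nontrivial irreducible $\mathbb F_2[\mathbb Z_5]$-modules have dimension 4. An element of order 5 acts nontrivially on $N$ and on $E_5$; so both are irreducible already for it. An element of order 3 in $SL_2(4)$ has the two primitive cube roots of unity as eigenvalues and fixes no nonzero vector of $N$, while a 3-cycle $(123)$ fixes $e_4+e_5\in E_5$. So $N\not\cong E_5$.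

Over $\overline{\mathbb F}_2$ the number of irreducible modules is the number of classes of elements of odd order, which is 4 (orders $1,3,5,5$). The trivial module is one of them. The module $N$ becomes $U\oplus U^{(2)}$, the natural 2-dimensional module and its Frobenius twist. These are not isomorphic, because an element of order 5 has trace in $\mathbb F_4\setminus\mathbb F_2$. Nonisomorphic irreducible $\mathbb F_2$-modules share no constituent over $\overline{\mathbb F}_2$, so $E_5$ accounts for the fourth. Every irreducible $\mathbb F_2$-module shares a constituent with one of $\mathbb F_2,N,E_5$, so these are all, of dimensions $1,4,4$.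

Now let $V$ be as stated. If all its composition factors were trivial, the simple group $D$ would act as a 2-group, hence trivially. So $V$ is irreducible of dimension 4. It is not $E_5$ by the condition on elements of order 3, so $V\cong N$.

The ring $\mathrm{End}_D(V)$ is a finite field containing $\mathbb F_4$, over which $V$ is a vector space. If it were $\mathbb F_{16}$, then $D$ would embed in $\mathbb F_{16}^*$; so it is $\mathbb F_4$. The group $SL_2(4)$ is transitive on nonzero vectors, and the stabilizer of $(1,0)$ is the group of matrices $\begin{pmatrix}1&c\\0&1\end{pmatrix}$, isomorphic to the additive group of $\mathbb F_4$. Transitivity gives $C_V(D)=0$. $\square$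

*Proof of Theorem 3.* By (1), a proper subgroup of $A_7$ of index at most 15 lies in a maximal subgroup of index 7 or 15. Proper subgroups of $A_6$ have index at least 6 in $A_6$, hence index at least 42 in $A_7$. So subgroups of index $\le15$ have index $1,7,15$, and those of index 15 are maximal and isomorphic to $L_2(7)\cong GL_3(2)$.

**Step 1: $A_7$ is transitive on the 15 nonzero vectors of $V$.** An element of order 5 acts nontrivially, hence irreducibly, on $V$, so it fixes no nonzero vector. On an orbit of size 1 or 7 it would have a fixed point. So there is one orbit, of size 15. Let $L$ now denote the stabilizer of a nonzero vector $v$. Then $L\cong GL_3(2)$ is maximal in the simple group $A_7$, so $N_{A_7}(L)=L$.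

**Step 2: 3-cycles fix no nonzero vector.** Since $7$ divides $|L|$, $L$ is transitive on the 7 letters, hence primitive. A primitive group containing a 3-cycle contains the alternating group (Jordan); so $L$ contains no 3-cycle. All vector stabilizers are conjugate to $L$.

**Step 3: $[V,L]=V$.** This will make $V\rtimes L$ perfect. If it fails, there is a hyperplane $W\supseteq[V,L]$. It is $L$-invariant.

Suppose $v\notin W$. Then $V=\langle v\rangle\oplus W$. An involution $t\in L$ acts on $V$ faithfully, so nontrivially on the 3-dimensional $W$. Since $(t-1)^2=0$, the rank of $t-1$ on $W$ is 1. So $t$ fixes a 2-dimensional subspace of $W$, hence $2\cdot4-1=7$ nonzero vectors of $V$. On the other hand $A_7$ has one class of involutions, of size 105, with centralizers of order 24, and $L$ has 21 involutions. The number of fixed points of $t$ on $A_7/L$ is $|C_{A_7}(t)|\cdot|t^{A_7}\cap L|/|L|=24\cdot21/168=3$. By Step 1 this is the number of nonzero vectors fixed by $t$, a contradiction.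

Suppose $v\in W$. The simple group $L$ acts trivially on $\langle v\rangle$, on $V/W$, and on the 2-dimensional space $W/\langle v\rangle$, because $|GL_2(2)|=6$. So $L$ acts on $V$ as a 2-group, contradicting faithfulness.

**Step 4: the factor $B$.** Put $B=V\rtimes L$. The commutator subgroup of $B$ contains $L'=L$ and $[V,L]=V$, so $B$ is perfect. Since $V\le B$ and $N_{A_7}(L)=L$, $N_G(B)=B$.

**Step 5: $V$ as a $D$-module.** Let $D=\mathrm{Alt}\{1,\dots,5\}\le A_7$. It acts faithfully on $V$, and its elements of order 3 are 3-cycles. By Step 2 and Lemma 4, $V|_D$ is the natural module. So $\mathrm{End}_D(V)=\mathbb F_4$ and $C_V(D)=0$. The group $D$ is transitive on nonzero vectors, that is, on $A_7/L$, so $A_7=DL$, and $D\cap L=D_v\cong2^2$.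

**Step 6: $H^1(D,V)\ne0$.** Let $A_5\cong PSL_2(5)$ act on the 6 points of the projective line over $\mathbb F_5$. Let $E\subset\mathbb F_2^6$ be the even-weight submodule, $\mathbf 1$ the all-one vector, and $M=E/\langle\mathbf 1\rangle$, of dimension 4. Point stabilizers have order 10, so an element of order 3 has cycle type $3^2$. Its fixed vectors in $\mathbb F_2^6$ are spanned by the indicators of its two cycles; those of even weight are $0$ and $\mathbf 1$. A group of order 3 is completely reducible over $\mathbb F_2$, so its fixed vectors on $M$ lift to fixed vectors in $E$. Hence it fixes no nonzero vector of $M$; in particular the action on $M$ is nontrivial. By Lemma 4, $M$ is the natural module. This argument applies whichever isomorphism $D\cong PSL_2(5)$ is used, so $M\cong V|_D$.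

The sequence $0\to M\to\mathbb F_2^6/\langle\mathbf 1\rangle\to\mathbb F_2\to0$ (the last map is the weight modulo 2) does not split. A splitting would give an invariant vector outside $M$, that is, an invariant pair $\{\Delta,\Delta^c\}$ of subsets with $|\Delta|$ odd. As $A_5$ has no subgroup of index 2, $\Delta$ would be invariant, contradicting transitivity on 6 points. So $H^1(D,V)=\mathrm{Ext}^1_D(\mathbb F_2,V)\neq0$.

**Step 7: the outer element moves a class.** Let $S=N_{A_7}(D)\cong S_5$, the stabilizer of $\{6,7\}$, and $s\in S\setminus D$. The group $S$ acts on $H^1(D,V)$ by $(y\cdot f)(d)=y\,f(y^{-1}dy)$, and $D$ acts trivially. Since $s$ normalizes $D$, it normalizes $\mathrm{End}_D(V)=\mathbb F_4$. Suppose $s$ centralized $\mathbb F_4$. Then $s\in GL_2(4)=\mathbb F_4^*\times SL_2(4)$, so it would act on $D=SL_2(4)$ as an inner automorphism. But $s$ acts on $\{1,\dots,5\}$ as an odd permutation, so it acts on $D$ as an outer automorphism. Hence $s\lambda s^{-1}=\lambda^2$ on $V$ for $\lambda\in\mathbb F_4$. With $(\lambda f)(d)=\lambda f(d)$, $H^1(D,V)$ is a nonzero $\mathbb F_4$-space and $s\cdot(\lambda x)=\lambda^2(s\cdot x)$.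 If $s$ acted trivially, then $\lambda x=\lambda^2x$ for all $\lambda$ and $x$, which for $\lambda\ne0,1$ forces $x=0$. So there is a class $x=[f]$ with $s\cdot x\neq x$. Fix it.

**Step 8: the factor $A$.** Let $A=\{(f(d),d):d\in D\}\le V\rtimes D$. It is a subgroup because $f(dd')=f(d)+df(d')$, and $A\cong A_5$. We claim $N_G(A)=A$. Let $(w,y)\in N_G(A)$. Projecting to $A_7$ gives $y\in N_{A_7}(D)=S$. Next,
$$(w,y)(f(d),d)(w,y)^{-1}=\bigl(w+yf(d)-(ydy^{-1})w,\ ydy^{-1}\bigr). \tag{8}$$
With $d'=ydy^{-1}$ the first entry is $(y\cdot f)(d')+w-d'w$. So the conjugate of $A$ is the complement given by a cocycle of class $y\cdot x$. It equals $A$, so $y\cdot x=x$. All elements of $S\setminus D$ act on $H^1(D,V)$ as $s$ does, so $y\in D$. Multiplying by an element of $A$ we may assume $y=1$. Then $[(w,1),A]\le V\cap A=1$. By (8) with $y=1$, $w-dw=0$ for all $d$. So $w\in C_V(D)=0$.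

**Step 9: the factorization.** Since $V\le B$ and $V$ is normal, $AB$ is a union of cosets of $V$. Its image in $A_7$ is $DL=A_7$, so $G=AB$. Also $A\cap B=\{(f(d),d):d\in D\cap L\}$ is a Klein four-group. With $\alpha$ from Lemma 2 on $A$ and $\beta=1$, Theorem 1 gives a semisimple biperfect Hopf algebra of dimension $40320$. $\blacksquare$

## The class $\mathcal C(G,\omega,A,\alpha)$ and its invertible objects

Now the lower bound. Let $\omega\in Z^3(G,\mathbb C^*)$ be a 3-cocycle, normalized so that it is 1 when an argument is 1. The category $\mathrm{Vec}_G^\omega$ is $\mathrm{Vec}_G$ with associativity isomorphism multiplied by $\omega(g,h,k)$ on degrees $g,h,k$. If $A\le G$ and $\alpha$ is a (normalized) 2-cochain on $A$ whose coboundary trivializes $\omega|_A$, then $R=\mathbb C_\alpha[A]$ is still an associative algebra in $\mathrm{Vec}_G^\omega$. The category of $R$-bimodules in $\mathrm{Vec}_G^\omega$ is denoted $\mathcal C(G,\omega,A,\alpha)$. For $\omega=1$ this is the category $\mathcal D$ used above.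

**Definition.** In the sense of Ostrik and Etingof–Nikshych–Ostrik, $\mathrm{Rep}\,H$ is *group-theoretical* if $\mathrm{Rep}\,H\simeq\mathcal C(G,\omega,A,\alpha)$ for some such data.

*Example.* For a group algebra, $\mathrm{Rep}\,G\simeq\mathcal C(G,1,G,1)$: by Lemma 3 there is one double coset, with stabilizer $G$ and trivial cocycle. The Hopf algebras of Theorem 1 are group-theoretical by construction.

**Theorem 4.** If $H\ne\mathbb C$ is a biperfect semisimple Hopf algebra with $\mathrm{Rep}\,H$ group-theoretical, i.e. $\mathrm{Rep}\,H\simeq\mathcal C(G,\omega,A,\alpha)$, then $\dim H\ge40320$. By Theorem 3 this bound is sharp.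

Nothing is claimed about Hopf algebras of dimension below $40320$ that are not group-theoretical.

We first extend Lemma 3. Let $R=\mathbb C_\alpha[A]$, $S=\mathbb C_\beta[B]$ be algebras in $\mathrm{Vec}_G^\omega$ as above, and $X$ an $(R,S)$-bimodule. Write $\lambda_a:X_h\to X_{ah}$ and $\rho_b:X_h\to X_{hb}$ for multiplication by $e_a$ and $f_b$. These are bijective. The relations $\lambda_a\lambda_{a'}\sim\lambda_{aa'}$, $\rho_{b'}\rho_b\sim\rho_{bb'}$, $\lambda_a\rho_b\sim\rho_b\lambda_a$ hold up to scalars which are products of values of $\alpha^{\pm1},\beta^{\pm1},\omega^{\pm1}$ and depend only on the degrees, not on $X$. For $a\in A_g=A\cap gBg^{-1}$ put $T_a=\rho_{g^{-1}ag}^{-1}\lambda_a:X_g\to X_g$. Then $T_aT_{a'}=\psi_g(a,a')T_{aa'}$ with $\psi_g$ independent of $X$.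

**Lemma 5.** $\psi_g$ is a 2-cocycle on $A_g$, and $X\mapsto X_g$ is an equivalence from $(R,S)$-bimodules in $\mathrm{Vec}_G^\omega$ supported on $AgB$ to $\mathbb C_{\psi_g}[A_g]$-modules. Again $\dim X=|AgB|\dim X_g$. On $K=A\cap B$, $\psi_1=\alpha|_K\beta|_K^{-1}$.

*Proof.* Let $\delta_g$ be the 1-dimensional object in degree $g$, and $P=(R\otimes\delta_g)\otimes S$, the free bimodule on $\delta_g$. It is supported on $AgB$, and $\mathrm{Hom}(P,X)=X_g$ for every bimodule $X$. The functor $X\mapsto X_g$ is exact, and $X_g\ne0$ if $X\ne0$ is supported on $AgB$. So $P$ is a projective generator of the category of bimodules supported on $AgB$. Hence $X\mapsto X_g$ is an equivalence onto the finite-dimensional modules over $\mathrm{End}(P)^{op}$, an algebra of dimension $\dim P_g=|\{(a,b):agb=g\}|=|A_g|$. The operators $T_a$ are natural in $X$, so by the Yoneda lemma they come from elements of this algebra. They are linearly independent: applied to the generator of $P$ in degree $g$, $T_a$ gives a nonzero multiple of $e_a\otimes\delta_g\otimes f_{g^{-1}a^{-1}g}$, and these are distinct basis vectors. So the $T_a$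 form a basis, and the algebra is $\mathbb C_{\psi_g}[A_g]$; its associativity makes $\psi_g$ a cocycle.

For $g=1$, $a,a'\in K$ and $x\in X_1$, write $e_{a'}x=yf_{a'}$ with $y=T_{a'}x$. All values of $\omega$ that occur in comparing $e_a(e_{a'}x)$ with $\alpha(a,a')e_{aa'}x$, and $e_a(yf_{a'})$ with $((T_ay)f_a)f_{a'}$ and $\beta(a,a')(T_ay)f_{aa'}$, have an argument 1, because $x$, $y$ and $T_ay$ have degree 1. So $T_aT_{a'}=\alpha(a,a')\beta(a,a')^{-1}T_{aa'}$. $\square$

Right $R$-modules in $\mathrm{Vec}_G^\omega$ are free as before, so (4) holds, and $d(X)=\dim X/|A|$ is additive and multiplicative on $\mathcal C(G,\omega,A,\alpha)$ and positive on nonzero objects. The Frobenius–Perron dimension is the only such function on a fusion category. So $d(X)$ is the dimension of $X$ under *any* fiber functor, and an object with $d(X)=1$ is invertible. The sum (6) gives $\dim H=|G|$.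

**The standing situation.** Let $H\ne\mathbb C$ be biperfect with $\mathrm{Rep}\,H\simeq\mathcal D=\mathcal C(G,\omega,A,\alpha)$. The fiber functor makes $\mathcal N=\mathrm{Vec}$ a $\mathcal D$-module category. By Ostrik, *Module categories over the Drinfeld double of a finite group* (IMRN 2003), Corollary 3.1, it corresponds to a pair $(B,\beta)$ of the same kind. That is, $\mathcal N=\mathrm{Bimod}(R,S)$ with $S=\mathbb C_\beta[B]$. By Lemma 5 the fact that $\mathcal N$ has one simple object means that $G=AB$ is one double coset and that $\alpha|_K\beta|_K^{-1}$ is nondegenerate on $K=A\cap B$. As in (7), $\mathrm{Fun}_{\mathcal D}(\mathcal N,\mathcal N)\simeq\mathcal C(G,\omega,B,\beta)^{op}$, and Step 5 of the proof of Theorem 1 applies word for word. So *neither $\mathcal C(G,\omega,A,\alpha)$ nor $\mathcal C(G,\omega,B,\beta)$ has a nontrivial invertible object*. The situation is symmetric in $A$ and $B$.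

For $g\in N_G(A)$ we have $A\cap gAg^{-1}=A$. Let $c_g\in H^2(A,\mathbb C^*)$ be the class of $\psi_g$ for $R$-bimodules. We draw four consequences.

**(C1)** *$A$ and $B$ are perfect.* For $g\in A$ the bimodule $R$ has $\dim R_g=1$, so $c_g=1$. In particular characters of $A$ give, via $g=1$, bimodules $X$ with $\dim X_1=1$, that is $d(X)=1$. These are invertible objects, nonisomorphic for different characters. So $A$ has only the trivial character. Likewise for $B$. It follows that $G=AB$ is perfect.

**(C2)** *$|A||B|=|G||K|$, $|K|$ is a square, and $K$ is solvable.* The first two are clear. The third is the theorem of Howlett–Isaacs, *On groups of central type* (Math. Z. 1982).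

**(C3)** *$A$ and $B$ are nontrivial, proper and nonsolvable.* If $A=1$, all simple objects of $\mathcal C(G,\omega,1,1)=\mathrm{Vec}_G^\omega$ are invertible, so $G=1$ and $H=\mathbb C$. If $B=G$, then $K=A$ is perfect and solvable, so $A=1$. The other cases are symmetric. A nontrivial perfect group is not solvable.

**(C4)** *$c_g\ne1$ for $g\in N_G(A)\setminus A$, and $c_{gh}=c_g\cdot{}^gc_h$, where ${}^gc(a,a')=c(g^{-1}ag,g^{-1}a'g)$.* If $c_g=1$ with $g\notin A$, there is a 1-dimensional $\mathbb C_{\psi_g}[A]$-module, hence a bimodule $X$ supported on $gA$ with $d(X)=1$. This is an invertible object different from $R$. For the formula let $X,Y\neq0$ be supported on $gA,hA$. As $X\cong X_g\otimes R$ is free over $R$, $(X\otimes_RY)_{gh}\cong X_g\otimes Y_h$. Up to scalars depending only on $a$, with $b=g^{-1}ag$,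
$$e_a(x\otimes y)=(T_ax)e_b\otimes y=T_ax\otimes e_by=(T_ax\otimes T_by)\,e_{h^{-1}bh}.$$
So $T_a$ on $(X\otimes_RY)_{gh}$ is a scalar times $T_a\otimes T_{g^{-1}ag}$, and the classes multiply as claimed. In particular, *if $N_G(A)$ acts trivially on $H^2(A,\mathbb C^*)$, then $c$ is a homomorphism on $N_G(A)$ with kernel exactly $A$.* The same holds for $B$.

From now on **assume $|G|<40320$**. We derive a contradiction. Besides the ATLAS, which supplies maximal subgroups and multipliers, we use two textbook facts. First, restriction to a subgroup of index prime to $p$ is injective on the $p$-part of cohomology. Second, in a perfect central extension $\hat Q$ of $Q$, the kernel is a quotient of the Schur multiplier of $Q$.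

## Normal factors, central chief factors, and the shape of $G/R$

**Step 1: $A$ and $B$ are not normal in $G$.** Suppose $A\trianglelefteq G$. Then $G/A\cong B/K$ is perfect and nontrivial, so $|G/A|\ge60$ and $|A|<672$. By Holt–Plesken, *Perfect Groups*, the perfect groups of order below 672 are $1$, $A_5$, $SL_2(5)$, $L_2(7)$, $SL_2(7)$, $A_6$, $L_2(8)$, $L_2(11)$. So $H^2(A,\mathbb C^*)$ is cyclic of order $1,2$ or $6$. Its automorphism group is abelian, so the perfect group $G$ acts trivially on it. By (C4), $c$ is a homomorphism from $G$ to an abelian group, hence trivial. But its kernel is $A\ne G$, a contradiction.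

**Lemma 6.** Let $R\trianglelefteq G$ be solvable and $p$ a prime dividing $|R|$, such that the Sylow $p$-subgroups of $G/R$ are cyclic. Then $R$ involves a noncentral $p$-chief factor of $G$, of order $p^k$ with $k\ge2$. If $G/R=T$ is simple, some perfect subgroup of $GL_k(p)$ has $T$ as a quotient.

*Proof.* In a chief series of $G$ through $R$ let $M/N$ be the topmost $p$-chief factor below $R$. Then $R/M$ is a $p'$-group. Suppose $M/N$ is central. Then it has order $p$, and as $G/N$ is perfect it is a quotient of the Schur multiplier of $G/M$. The $p$-part of that multiplier embeds in the multiplier of a Sylow $p$-subgroup of $G/M$. This subgroup is isomorphic to one of $G/R$, hence cyclic, and a cyclic group has trivial multiplier, a contradiction. So $C=C_G(M/N)\neq G$, and $G/C$ is a nontrivial perfect subgroup of $GL_k(p)$ where $|M/N|=p^k$. Since $GL_1(p)$ is abelian, $k\ge2$.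

Let $G/R=T$ be simple. If $CR=G$, then $G/C\cong R/(R\cap C)$ would be solvable, which is impossible for a nontrivial perfect group. So $CR\ne G$ is normal and contains $R$, whence $CR=R$ and $C\le R$. So $G/C$ has the quotient $G/R=T$. $\square$

The last paragraph of the proof applies to *any* noncentral $p$-chief factor in $R$ when $G/R=T$ is simple. We also use Grün's lemma, which says that $G/Z(G)$ has trivial center for perfect $G$: *if all $G$-chief factors in a solvable normal subgroup $R$ are central, then $R\le Z(G)$*, because then $R$ is hypercentral.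

**Step 2: the shape of $G/R$.** From here on let $R$ be the solvable radical of $G$; bars denote images in $\bar G=G/R$. (The algebra $\mathbb C_\alpha[A]$ will not be needed by that name again.) The socle of $\bar G$ is a product of nonabelian simple groups, at most two since $60^3>40320$. Outer automorphism groups of simple groups are solvable, so $\mathrm{Aut}(\mathrm{soc}\,\bar G)/\mathrm{soc}\,\bar G$ is solvable in both cases. As $\bar G$ is perfect and embeds in $\mathrm{Aut}(\mathrm{soc}\,\bar G)$, it equals its socle. So $G/R=T_1\times T_2$ or $G/R=T$ with simple factors. Since $A,B$ are nonsolvable and perfect, $\bar A,\bar B$ are perfect and nontrivial, and $\bar G=\bar A\bar B$. The nonabelian simple groups of order below $40320$ are: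

$A_5$ (60), $L_2(7)$ (168), $A_6$ (360), $L_2(8)$ (504), $L_2(11)$ (660), $L_2(13)$ (1092), $L_2(17)$ (2448), $A_7$ (2520), $L_2(19)$ (3420), $L_2(16)$ (4080), $L_3(3)$ (5616), $U_3(3)$ (6048), $L_2(23)$ (6072), $L_2(25)$ (7800), $M_{11}$ (7920), $L_2(27)$ (9828), $L_2(29)$ (12180), $L_2(31)$ (14880), $A_8$ and $L_3(4)$ (20160), $L_2(37)$ (25308), $U_4(2)$ (25920), $Sz(8)$ (29120), $L_2(32)$ (32736), $L_2(41)$ (34440), $L_2(43)$ (39732).

**Step 3: $G/R=T_1\times T_2$ is impossible.** Here $|R|\le11$, since $40320/3600<12$. We first show that $R$ is central. A noncentral chief factor in $R$ has order $p^k\leq 11$ with a nontrivial perfect group in $GL_k(p)$. As $GL_1(p),GL_2(2),GL_2(3)$ are solvable, the order is 8. Proper subgroups of $GL_3(2)$ are solvable, so $G$ maps onto $GL_3(2)\cong L_2(7)$. The kernel contains $R$, so some $T_i\cong L_2(7)$, and $|G|\ge60\cdot168\cdot8>40320$, a contradiction. So $R=Z$ is central by Grün's lemma.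

Consequently *$\bar A$ is not normal in $\bar G$*: otherwise $AZ\trianglelefteq G$, and $A=A'=(AZ)'$ would be normal, against Step 1. Likewise $\bar B$ is not normal. Let $|T_1|\le|T_2|$. From $|T_1||T_2|<40320$, either $T_1=A_5$ with $T_2\in\{A_5,L_2(7),A_6,L_2(8),L_2(11)\}$, or $T_1=T_2=L_2(7)$.

* *$T_2\in\{A_5,L_2(7),L_2(8)\}$.* All proper subgroups of $T_1,T_2$ are solvable, so the projections of $\bar A,\bar B$ are trivial or full. By Goursat a non-normal perfect subgroup is a diagonal with $T_1\cong T_2=T$, where $T=A_5$ or $L_2(7)$. So $\bar A,\bar B$ are diagonals and $|\bar A\cap\bar B|=|T|^2/|T|^2=1$. But the intersection of two diagonals is isomorphic to $C_T(\theta)$ for some $\theta\in\mathrm{Aut}(T)$, contradicting Lemma 1.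
* *$T_2=A_6$.* Here $|\bar G|=21600$, so $R=1$. If $A$ projects onto $A_6$, then by Goursat $A=1\times A_6$ or $A=G$, which is normal. If it projects trivially to $A_6$, then $A=A_5\times1$ is normal. So $A$, and likewise $B$, projects onto a nontrivial proper perfect subgroup of $A_6$, which is isomorphic to $A_5$, and has order $60$ or $3600$. Then $|K|=|A||B|/21600\in\{1/6,10,600\}$, never a square.
* *$T_2=L_2(11)$.* Here $|\bar G|=39600$, so $R=1$. Nontrivial proper perfect subgroups of $L_2(11)$ have order 60. As $11$ divides $|G|$, it divides $|A|$ or $|B|$, and that group must project onto $L_2(11)$. By Goursat it is $1\times L_2(11)$ or $G$, which is normal, a contradiction.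

From here on $G/R=T$ is simple. Since $|K|=|A||B|/|G|$,
$$|K|=\frac{|A\cap R|\,|B\cap R|\,|\bar A|\,|\bar B|}{|R|\,|T|},\qquad T=\bar A\bar B. \tag{9}$$
We write $v_p(n)$ for the exponent of $p$ in $n$; every $v_p(|K|)$ must be even and $\ge0$.

## Simple quotient, both images proper

**Step 4: $\bar A,\bar B$ both proper in $T$ is impossible.** Let $I=\bar A\cap\bar B$, so $|I|=|\bar A||\bar B|/|T|$. We go through the list of simple groups, with $A_7$ treated last.

* *$T\in\{A_5,L_2(7),L_2(8),L_2(13),L_2(17),L_2(23),L_2(27),L_2(32),L_2(37),L_2(43),L_3(3),Sz(8)\}$.* All proper subgroups are solvable, but $\bar A$ is not.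
* *$T=L_2(q)$, $q\in\{11,16,19,25,29,31,41\}$.* By Dickson's list of subgroups, proper nontrivial perfect subgroups are isomorphic to $A_5$. So $|T|$ divides $3600$, which is false: the primes $11,17,19,13,29,31,41$ respectively divide $|T|$.
* *$T=U_3(3)$.* The only proper nontrivial perfect subgroups are isomorphic to $L_2(7)$. The 3-part of $|T|$ is $27$, but that of $168^2$ is $9$.
* *$T=M_{11}$.* Here $|R|\le5$. A noncentral chief factor in $R$ would have order $4$, but $GL_2(2)$ is solvable. So $R$ is central, and as the multiplier of $M_{11}$ is trivial, $R=1$. One factor has order divisible by 11, hence is $L_2(11)$. The other has order $60,360$ or $660$. So $|K|=5,30$ or $55$, not a square.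
* *$T=L_3(4)$.* Here $|R|<2$, so $R=1$. The maximal subgroups are of the types $2^4{:}A_5$, $A_6$, $L_3(2)$, $3^2{:}Q_8$. One factor has order divisible by 7, so it is $L_3(2)$, and the other has order $120n^2$ with $n^2=|K|$. A nontrivial perfect subgroup of $2^4{:}A_5$ maps onto $A_5$ and meets the irreducible $2^4$ in $1$ or $2^4$. So nontrivial proper perfect subgroups of $T$ have orders $60,960,360,168$. None is $120n^2$.
* *$T=U_4(2)$.* Again $R=1$. Proper nontrivial perfect subgroups lie in $2^4{:}A_5$, where their 3-part is 3, or in $S_6$, where they are $A_6$ or $A_5$. The 3-part of $|T|$ is $81$, which forces $|A|=|B|=360$. Then $|K|=360^2/25920=5$, not a square.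
* *$T=A_6$.* Here $|R|\le111$ and $\bar A\cong\bar B\cong A_5$. If $5\nmid|R|$, then $v_5(|K|)=1+1-1=1$ by (9), a contradiction. If $5\mid|R|$, Lemma 6 gives a chief factor of order $5^k\le111$, so $k=2$. But perfect subgroups of $GL_2(5)$ lie in $SL_2(5)$, of order 120, and have no quotient $A_6$.
* *$T=A_8$.* Here $|R|<2$, so $R=1$. The maximal subgroups are $A_7$, $2^3{:}L_3(2)$ (two classes), $S_6$, $2^4{:}(S_3\times S_3)$, $(A_5\times3){:}2$. A nontrivial perfect subgroup of $2^3{:}L_3(2)$ maps onto $L_3(2)$ and meets $2^3$ in $1$ or $2^3$. So nontrivial proper perfect subgroups have orders $60,168,360,1344,2520$. Say $7\mid|A|$, and let $|K|=n^2$, $|A||B|=20160n^2$. If $|A|=2520$, then $|B|=8n^2$, impossible since $|B|/8$ would be $15/2,21,45,168,315$. If $|A|=168$, then $|B|=120n^2$, impossible since $|B|/120$ would be $1/2,7/5,3,56/5,21$. So $|A|=1344$, and $|B|=15n^2$ forces $|B|=60$, $|K|=4$.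

  View $G=A_8=GL_4(2)$. The stabilizers of a nonzero vector and of a hyperplane of $\mathbb F_2^4$ have order $1344$. They lie in no $A_7$ (1344 does not divide 2520), so they are the maximal subgroups $2^3{:}L_3(2)$, and since a vector stabilizer fixes no hyperplane, they represent the two classes. So $A$ is such a stabilizer. Replacing the module by its dual if necessary, $A$ is the stabilizer of a nonzero vector. Since $G=AB$, $B\cong A_5$ is transitive on the 15 nonzero vectors, with stabilizers of order 4. So elements of order 3 of $B$ fix no nonzero vector, and by Lemma 4 the module is the natural one. Hence $C=C_G(B)\cong\mathbb F_4^*$ has order 3, and $C\cap B=1$. The group $H^2(B,\mathbb C^*)\cong\mathbb Z/2$ has only the trivial automorphism, so by (C4) for $B$, $c$ is a homomorphism $N_G(B)\to\mathbb Z/2$. It is trivial on $C$, contradicting $c_g\ne1$ for $g\in N_G(B)\setminus B$.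

**Step 5: $T=A_7$ with both images proper.** Here $|R|\le15$, because $2520\cdot16=40320$. A noncentral chief factor in $R$ has order $4,8$ or $9$. By the last part of the proof of Lemma 6 some perfect subgroup of $GL_2(2)$, $GL_3(2)$ or $GL_2(3)$ would have $A_7$ as a quotient, which is impossible by order. So $R=Z$ is central, and since the multiplier of $A_7$ is $\mathbb Z/6$, $|Z|$ divides 6. The nontrivial proper perfect subgroups of $A_7$ are $A_6$, copies of $A_5$, and copies of $L_2(7)$. Say $7\mid|\bar A|$. Then $\bar A\cong L_2(7)$ and $|\bar B|=15|I|$, so $\bar B\cong A_6$ with $|I|=24$, or $\bar B\cong A_5$ with $|I|=4$. The group $A$ is a perfect central extension of $L_2(7)$, whose multiplier is $\mathbb Z/2$, so $|A\cap Z|\le2$. By (9), $|K|=|A\cap Z||B\cap Z||I|/|Z|$.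

* *$\bar B\cong A_6$.* If $3\nmid|Z|$, then $v_3(|K|)=v_3(24)=1$, a contradiction. If $3\mid|Z|$, divide by the Sylow 2-subgroup $O$ of $Z$. Then $G/O$ is a perfect, hence nonsplit, central extension of $A_7$ by $\mathbb Z/3$, and it stays nonsplit over $\bar B$, whose index 7 is prime to 3. If $3\nmid|B\cap Z|$, then $BO/O$ would be a complement to $Z/O$ in the preimage of $\bar B$, a splitting. So $3\mid|B\cap Z|$, and $v_3(|K|)=0+1+1-1=1$, a contradiction.
* *$\bar B\cong A_5$ and $3\mid|Z|$.* The multipliers of $L_2(7)$ and $A_5$ are $\mathbb Z/2$, so $A\cap Z$ and $B\cap Z$ are 2-groups and $v_3(|K|)=-1$, a contradiction.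
* *$\bar B\cong A_5$ and $|Z|=2$.* The nonsplit extension $G$ of $A_7$ stays nonsplit over $\bar A$, which has odd index 15. So $A\cap Z=Z$ and $A\cong SL_2(7)$. Then $|K|=4|B\cap Z|$ is a square, so $B\cap Z=1$ and $B\cong A_5$. But $SL_2(7)$ has a unique involution, so involutions of $L_2(7)$ lift to elements of order 4 in $G$. As $A_7$ has one class of involutions, all of them do. The involutions of $B\cong A_5$ lift involutions of $\bar B$ to involutions, a contradiction.
* *$\bar B\cong A_5$ and $Z=1$.* Now $G=A_7$, $A\cong L_2(7)$, $B\cong A_5$, $|K|=4$. This is example 3 above, but with an arbitrary $\omega$, so the argument given there must be adapted. We first identify $B$. As $G=AB$, $B$ is transitive on the 15 points of $G/A$ with stabilizers of order 4, so its elements of order 3 fix no point of $G/A$. The orbits of $B$ on the 7 letters have sizes $1,5$ or $6$, so they are $5+1+1$ or $6+1$. In the case $6+1$, elements of order 3 of $B$ have cycle type $3^2$. All such elements are conjugate in $A_7$. The group $A$ is transitive, hence primitive, on 7 letters and contains no 3-cycle by Jordan, so its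 elements of order 3 have type $3^2$ and fix a point of $G/A$, a contradiction. So $B$ is the alternating group on five letters and $N_G(B)\cong S_5$.

  Let $P$ be a Sylow 2-subgroup of $B$, a Klein four-group. By the Frattini argument $N_G(B)=B\,N_{N_G(B)}(P)$, so there is a 2-element $s\in N_{N_G(B)}(P)\setminus B$. Let $Q=P\langle s\rangle$, a 2-group. The class of $\omega|_A$ is trivial and $|G:A|=15$ is odd, so the 2-primary part of the class of $\omega$ in $H^3(G,\mathbb C^*)$ is trivial. The odd part restricts trivially to the 2-group $Q$. So $\omega|_Q$ is a coboundary.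

  Now compute $c_s|_P$. For a $\mathbb C_\beta[B]$-bimodule $X$ supported on $sB$, the part $\bigoplus_{q\in sP}X_q$ is a $\mathbb C_\beta[P]$-bimodule in $\mathrm{Vec}_Q^{\omega|_Q}$ with the same operators $T_a$, $a\in P$, on $X_s$. A cochain trivializing $\omega|_Q$ gives a tensor equivalence $\mathrm{Vec}_Q^{\omega|_Q}\simeq\mathrm{Vec}_Q$, the identity on graded spaces. It carries $\mathbb C_\beta[P]$ to $\mathbb C_{\beta'}[P]$ for a genuine 2-cocycle $\beta'$ and changes $\lambda_a,\rho_b$, hence $T_a$, only by scalars depending on degrees. So $c_s|_P$ is given by (3): it is the class of $\beta'$ divided by its conjugate under $s$. In $H^2(P,\mathbb C^*)\cong\mathbb Z/2$ conjugation is trivial, so $c_s|_P=1$. Restriction $H^2(B,\mathbb C^*)\to H^2(P,\mathbb C^*)$ is injective, because $H^2(B,\mathbb C^*)\cong\mathbb Z/2$ and $|B:P|$ is odd. Hence $c_s=1$ with $s\in N_G(B)\setminus B$, contradicting (C4).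

## Simple quotient, one image everything

**Step 6: $\bar A=T$ is impossible** (and symmetrically $\bar B=T$). If $R=1$, then $A=G$, against (C3). So $|R|\ge2$ and $|T|<20160$. Formula (9) becomes
$$|K|=\frac{|A\cap R|\,|B\cap R|\,|\bar B|}{|R|}. \tag{10}$$
If $v_p(|\bar B|)$ is odd, then $p$ divides $|R|$: otherwise $v_p(|K|)=v_p(|\bar B|)$ would be odd. If moreover $T$ has cyclic Sylow $p$-subgroups, Lemma 6 gives a noncentral chief factor of order $p^k$, $k\ge2$, in $R$, so $|R|\ge p^k$. On the other hand $|R|\le r(T)$, where $r(T)$ is the largest integer less than $40320/|T|$. We go through all nontrivial perfect subgroups $\bar B$ of $T$. In every case the Sylow $p$-subgroup of $T$ used has order $p$, so it is cyclic.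

* *$\bar B\cong A_5$, $T=A_5$, $r=671$.* The prime $p=5$ gives a chief factor of order at least 25. The prime $p=3$ gives one of order $3^k$ where, by Lemma 6, $5$ divides $|GL_k(3)|$. Since $|GL_2(3)|=48$ and $|GL_3(3)|=2^5\cdot3^3\cdot13$, we get $k\ge4$ and order at least 81. So $|R|\ge25\cdot81=2025$, a contradiction.
* *$\bar B\cong A_5$, $T=L_2(25)$, $r=5$.* Here $p=3$ gives $|R|\ge9$.
* *$\bar B\cong A_5$, $T\in\{A_6,L_2(11),A_7,L_2(19),L_2(16),M_{11},L_2(29),L_2(31)\}$, $r\le111$.* Take $p=5$. If $k=2$, a perfect subgroup of $GL_2(5)$, which lies in $SL_2(5)$ of order 120, would have $T$ as a quotient; but $|T|>120$. So $k\ge3$ and $|R|\ge125$.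
* *$\bar B\cong A_6$, $T\in\{A_6,A_7,M_{11}\}$.* Since $v_5(360)=1$, the same argument with $p=5$ gives $|R|\ge125$.
* *$\bar B\cong L_2(7)$.* For $T=A_7$ ($r=15$) or $T=U_3(3)$ ($r=6$), $p=7$ gives $|R|\ge49$. For $T=L_2(7)$ ($r=239$), $p=7$ and $p=3$ give $|R|\ge49\cdot9=441$.
* *$\bar B=T=L_2(8)$, $r=79$.* Take $p=7$. Perfect subgroups of $GL_2(7)$ lie in $SL_2(7)$, of order $336<504$, so $k\ge3$ and $|R|\ge343$.
* *$\bar B\cong L_2(11)$, $T\in\{L_2(11),M_{11}\}$, $r\le61$.* Here $p=11$ gives $|R|\ge121$.
* *$\bar B=T$ for the remaining $T$.* We use a prime $p$ with $v_p(|T|)=1$ and $p^2>r(T)$: for $L_2(13)$ take $13$ (here $r=36$); for all others $r(T)\le16$, and we take $17$ for $L_2(17)$, $7$ for $A_7$ ($r=15$), $19$ for $L_2(19)$, $17$ for $L_2(16)$, $13$ for $L_3(3)$, $7$ for $U_3(3)$ ($r=6$), $23$ for $L_2(23)$, $13$ for $L_2(25)$, $11$ for $M_{11}$, $13$ for $L_2(27)$, $29$ for $L_2(29)$, $31$ for $L_2(31)$. Then $|R|\ge p^2>r(T)$.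

Each case is a contradiction. The list is complete. Among the simple groups of order below 20160, nontrivial proper perfect subgroups occur only as follows: $A_5$ in the nine groups named in the second and third cases, $A_6$ in $A_7$ and $M_{11}$, $L_2(7)$ in $A_7$ and $U_3(3)$, and $L_2(11)$ in $M_{11}$. For $\bar B=T$ every group of the list of order below 20160 appears in one of the cases.

Steps 1–6 rule out $|G|<40320$, so $\dim H=|G|\ge40320$. The Hopf algebra of Theorem 3 is group-theoretical by construction and has dimension exactly $40320$, so the bound is sharp. $\blacksquare$
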